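\title{Kolmogorov widths of bounded analytic functions outside a set of positive length}

\begin{abstract}
Let $E\subset\mathbb C$ be a compact set of positive length on a rectifiable curve, with no portion of zero length, let $D=\mathbb C\setminus E$, and let $K\subset D$ be a regular compact set. We ask whether the Kolmogorov widths $d_s$ in $C(K)$ of the unit ball of $H^\infty(D)$ always satisfy $-\log d_s\sim s/\tau(K,D)$, where $\tau(K,D)$ is the Green capacity of the condenser $(K,D)$. The answer is no: for every $\Theta>1$ there is a Cantor set $E\subset[0,1]$ of this kind and a disc $K$ with $-\log d_s\ge\Theta s/\tau(K,D)$ for all $s\ge1$. For an arbitrary compact set $E\subset\mathbb R$ of positive length we prove that $\liminf(-\log d_s)/s\ge1/\tau(K,D)$, and that the asymptotics holds either for every regular $K$ or for none; it holds exactly when polynomials bounded in $L^1(E)$ grow off $E$ no faster than the Green function of the complement of $E$ allows. We give three sufficient conditions for this property.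
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Widths and capacity}

Let $D\subset\mathbb C$ be open and $K\subset D$ compact and non-empty. Let $H^\infty(D)$ be the space of bounded analytic functions in $D$ with the uniform norm, and let $A^D_K\subset C(K)$ be the set of restrictions to $K$ of the functions $f\in H^\infty(D)$ with $\sup_D|f|\le1$; it is compact by Montel's theorem. Its \emph{Kolmogorov widths} are
\[
d_s=d_s(A^D_K)=\inf_{L}\ \sup_{x\in A^D_K}\ \inf_{y\in L}\|x-y\|_{C(K)},\qquad s=0,1,2,\dots,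
\]
where $L$ runs over the complex linear subspaces of $C(K)$ with $\dim L\le s$. Thus $d_s$ is the accuracy with which the best $s$-dimensional space approximates the whole class on $K$, and $d_s$ is non-increasing in $s$. Upper bounds for $d_s$ come from exhibiting a space $L$. Lower bounds come from duality: if $z_0,\dots,z_s\in K$ are distinct, then
\begin{equation}\label{eq:dual}
d_s\ \ge\ \inf_{c\in\mathbb C^{s+1}\setminus\{0\}}\ \sup_{f\in A^D_K}\ \frac{\bigl|\sum_i c_if(z_i)\bigr|}{\sum_i|c_i|}.
\end{equation}
Indeed, if $\dim L\le s$, the vectors $(y(z_0),\dots,y(z_s))$, $y\in L$, lie in a hyperplane of $\mathbb C^{s+1}$. So some $c\neq0$ satisfies $\sum_ic_iy(z_i)=0$ for all $y\in L$, and then $|\sum_ic_if(z_i)|=|\sum_ic_i(f-y)(z_i)|\le\|f-y\|_{C(K)}\sum_i|c_i|$.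

On the side of potential theory, call $u$ a \emph{competitor} if $u$ is subharmonic in $D$, $u<1$ in $D$ and $u\le0$ on $K$. The \emph{relative extremal function} $\omega=\omega(D,K;\cdot)$ is the upper semicontinuous regularization of the supremum of all competitors. It is subharmonic in $D$, satisfies $0\le\omega\le1$, and is harmonic in $D\setminus K$, because the competitors are closed under maxima and under Poisson modification in closed discs contained in $D\setminus K$. The \emph{Green capacity} of the condenser $(K,D)$ is
\[
\tau(K,D)=\frac1{2\pi}\int_{D\setminus K}|\nabla\omega|^2\,dA .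
\]
Throughout, $\log$ is the natural logarithm and $|S|$ is the Lebesgue measure of $S\subset\mathbb R$.

\begin{example}\label{ex:disc}
Let $D=\{|z|<1\}$ and $K=\{|z|\le r\}$. Then $\omega=\log(|z|/r)/\log(1/r)$ in $D\setminus K$, and $\tau=1/\log(1/r)$. The Taylor coefficients of $f\in A^D_K$ have modulus at most $1$, so the polynomials of degree less than $s$ give $d_s\le r^s/(1-r)$. For the lower bound take $z_j=re^{2\pi ij/(s+1)}$ in \eqref{eq:dual}. Given $c$, choose $j$ with $|c_j|$ maximal and put $f(z)=\frac{r^s}{s+1}\sum_{k=0}^s(z/z_j)^k$. Then $|f|\le1$ in $D$, $f(z_j)=r^s$ and $f(z_i)=0$ for $i\ne j$, so $d_s\ge r^s/(s+1)$. Hence $-\log d_s\sim s\log(1/r)=s/\tau$.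
\end{example}

In this example $\log|z^s|=-\frac s\tau(1-\omega)$ in $D\setminus K$: a function of degree $s$ can drop by the factor $e^{-s/\tau}$ between $\partial D$ and $K$, and by no more. It is natural to guess that the same law holds whenever $H^\infty(D)$ is rich enough.

\subsection{The problem}

The following question is posed in \cite{KP}. Let $E\subset\mathbb C$ be a compact set of positive length (one-dimensional Hausdorff measure) lying on a rectifiable curve, with no portion of zero length; a \emph{portion} of $E$ is a non-empty set $E\cap O$ with $O\subset\mathbb C$ open. A typical example is the Smith--Volterra Cantor set described in Section~\ref{sec:counter}. Let $D=\mathbb C\setminus E$. By the positive solution of the Denjoy conjecture, $H^\infty(D)$ is non-trivial. Let $K\subset D$ be a non-empty compact set such that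
\begin{itemize}
\item[(i)] $K$ is \emph{regular}: $\omega(D,K;\cdot)$ is continuous in $D$ and vanishes on $K$;
\item[(ii)] $K$ equals its hull $\{z\in D:|f(z)|\le\sup_K|f|\text{ for all }f\text{ analytic in }D\}$;
\item[(iii)] $K$ meets every connected component of $D$.
\end{itemize}
Does
\begin{equation}\label{eq:asym}
-\log d_s(A^D_K)\sim\frac{s}{\tau(K,D)},\qquad s\to\infty,
\end{equation}
hold for all such pairs $(E,K)$?

The reason for doubt is that the two sides of \eqref{eq:asym} measure $E$ differently. Cauchy's formula represents $f\in H^\infty(D)$ by an integral along $E$, so the widths see $E$ through its length (Lemma~\ref{lem:upper}). The function $\omega$ sees $E$ through logarithmic capacity, and a set such as the middle-third Cantor set has zero length and positive capacity. The ban on portions of zero length excludes the crudest mismatch. We show that it does not exclude a quantitative one.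

\subsection{Results}

\begin{theorem}\label{thm:counter}
For every $\Theta>1$ there is a Cantor set $E\subset[0,1]$ of positive length, without portions of zero length, such that for $D=\mathbb C\setminus E$ and $K=\{|z-2i|\le1\}$ conditions (i)--(iii) hold and
\[
-\log d_s(A^D_K)\ \ge\ \Theta\,\frac{s}{\tau(K,D)}\qquad\text{for all }s\ge1 .
\]
In particular, \eqref{eq:asym} fails for $(E,K)$.
\end{theorem}

For subsets of the real line one can say exactly when \eqref{eq:asym} holds. Let $E\subset\mathbb R$ be any compact set with $|E|>0$, let $D^*=\widehat{\mathbb C}\setminus E$, which is a domain on the Riemann sphere, and let $g$ be the Green function of $D^*$ with pole at $\infty$ (recalled in Section~\ref{sec:pot}). The Bernstein--Walsh inequality says that a polynomial $P$ of degree at most $n$ with $\max_E|P|\le1$ satisfies $\frac1n\log|P|\le g$ off $E$. The relevant condition asks for the same growth, asymptotically, when $P$ is bounded only in $L^1(E)$, the space taken with respect to Lebesgue measure.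

\begin{definition}\label{def:reg}
The set $E$ satisfies \textup{(Reg)} if, for every sequence of polynomials $P_n$, $n\ge1$, with $\deg P_n\le n$ and $\|P_n\|_{L^1(E)}\le1$,
\[
\limsup_{n\to\infty}\frac1n\log|P_n(z)|\le g(z)\qquad\text{for every }z\in\mathbb C\setminus E .
\]
\end{definition}

This condition is in the spirit of regularity of measures in the sense of Stahl and Totik, whose theory is not used here. Note that $g$ belongs to the set $E$ itself and not to the support of Lebesgue measure on $E$; the two sets coincide exactly when $E$ has no portion of zero length (see Remark~\ref{rem:support}).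

\begin{theorem}\label{thm:class}
Let $E\subset\mathbb R$ be compact with $|E|>0$, let $D=\mathbb C\setminus E$, and let $K$ range over the non-empty compact subsets of $D$ that satisfy (i).
\begin{itemize}
\item[(a)] For every $K$, $\displaystyle\liminf_{s\to\infty}\frac{-\log d_s(A^D_K)}{s}\ge\frac1{\tau(K,D)}$.
\item[(b)] The following are equivalent: \textup{(1)} the asymptotics \eqref{eq:asym} holds for every $K$; \textup{(2)} it holds for some $K$; \textup{(3)} $E$ satisfies \textup{(Reg)}.
\end{itemize}
\end{theorem}

Condition (ii) is not needed here, and (iii) is automatic because $D$ is connected. We do not claim this classification for sets on general rectifiable curves. In the next statement $\operatorname{cap}$ is logarithmic capacity.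

\begin{corollary}\label{cor:suff}
Let $E\subset\mathbb R$ be compact with $|E|>0$. Then \textup{(Reg)}, and hence \eqref{eq:asym} for every $K$ as in Theorem~\ref{thm:class}, holds in each of the following cases.
\begin{itemize}
\item[(A)] Every Borel set $E'\subset E$ with $|E\setminus E'|=0$ has $\operatorname{cap}E'=\operatorname{cap}E$.
\item[(B)] Harmonic measure of $D^*$ is absolutely continuous with respect to length; for example, $E$ is a finite union of nondegenerate intervals.
\item[(C)] For all $x\in E$ outside a polar set there are $a,r_0>0$ with $|E\cap(x-r,x+r)|\ge r^a$ for $0<r<r_0$; for example, $E$ is the Smith--Volterra Cantor set.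
\end{itemize}
\end{corollary}

Sections~\ref{sec:upper} and~\ref{sec:counter} prove Theorem~\ref{thm:counter} by elementary means. Section~\ref{sec:pot} collects the potential theory for Theorem~\ref{thm:class}; part (a) is proved in Section~\ref{sec:rational}, the implication $(2)\Rightarrow(3)$ in Section~\ref{sec:fail}, and $(3)\Rightarrow(1)$ in Section~\ref{sec:lower}. Section~\ref{sec:criteria} proves the corollary.

\section{An upper bound through rational functions}\label{sec:upper}

All upper bounds in this paper come from one lemma. A rational function $B$ that is large on $K$ and small on $E$ yields a good approximating space, and smallness on $E$ is needed only in the mean with respect to length.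

\begin{lemma}\label{lem:upper}
Let $E\subset\mathbb R$ be compact, let $K\subset D=\mathbb C\setminus E$ be compact and non-empty, and let $\delta=\operatorname{dist}(K,E)$. Let $P,Q$ be polynomials of degree at most $N$ such that $P$ has no zeros on $K$ and $Q$ has no zeros on $E$, and let $B=P/Q$. Then
\[
d_{N+1}(A^D_K)\le\frac1{\pi\delta}\,\max_K\Bigl|\frac QP\Bigr|\int_E|B(t)|\,dt .
\]
\end{lemma}

\begin{proof}
We first build a contour around $E$ whose length is close to $2|E|$; this is where $E\subset\mathbb R$ is used. Let $\eta>0$. Take an open set $O\subset\mathbb R$ with $E\subset O\subset\{x:\operatorname{dist}(x,E)<\eta\}$ and $|O\setminus E|\le\eta$. Finitely many components $O_1,\dots,O_p$ of $O$ cover $E$, and each $E\cap O_i=E\setminus\bigcup_{j\ne i}O_j$ is compact. So there are disjoint closed intervals $J_i\subset O_i$ whose interiors cover $E$. For $y>0$ let $\Gamma$ be the positively oriented boundary of $\bigcup_iJ_i\times[-y,y]$. For small $\eta$ and $y$, the set $K$ lies outside these rectangles, $Q$ has no zeros on them, and $\operatorname{dist}(K,\Gamma)\ge\delta-\eta-y$.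

Let $f\in H^\infty(D)$ with $|f|\le1$. It extends analytically to $\infty$, and for $z$ outside the rectangles
\begin{equation}\label{eq:cauchy}
f(z)=f(\infty)-\frac1{2\pi i}\int_\Gamma\frac{f(t)}{t-z}\,dt .
\end{equation}
For $z\in K$ and $t\in\Gamma$ split the kernel as
\[
\frac1{t-z}=\frac{P(z)Q(t)-P(t)Q(z)}{(t-z)\,Q(t)P(z)}+\frac{P(t)}{Q(t)}\cdot\frac{Q(z)}{P(z)}\cdot\frac1{t-z}.
\]
The polynomial $P(z)Q(t)-P(t)Q(z)$ vanishes for $z=t$, so the first term equals $\sum_{k<N}a_k(t)z^k/P(z)$ with $a_k$ continuous on $\Gamma$. Its contribution to \eqref{eq:cauchy}, together with $f(\infty)$, lies in the space $L=\operatorname{span}\{1,\ z^k/P:0\le k<N\}$, which does not depend on $f$ and has dimension at most $N+1$. The second term bounds the distance from $f|_K$ to $L$, and so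
\[
d_{N+1}\le\frac1{2\pi(\delta-\eta-y)}\max_K\Bigl|\frac QP\Bigr|\int_\Gamma|B(t)|\,|dt| .
\]
As $y\to0$, the integral tends to $2\int_{\bigcup J_i}|B|\,dt\le2\int_E|B|\,dt+2\eta\sup_O|B|$, and $B$ is bounded near $E$. Let $y\to0$ and then $\eta\to0$.
\end{proof}

\section{The counterexample}\label{sec:counter}

In this section $K=\{|z-2i|\le1\}$, and $\mathcal C\subset[0,1]$ is the middle-third Cantor set. The plan is to let $\mathcal C$, which has no length, keep the capacity $\tau$ bounded below, and to put so little length elsewhere that the widths decay very fast.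

\subsection{Blaschke factors of the exterior of $K$}

The map $\phi(z)=1/(z-2i)$ sends $\Omega=\widehat{\mathbb C}\setminus K$ onto the unit disc. For $a\in[0,1]$ put
\[
b_a(z)=\frac{\phi(z)-\phi(a)}{1-\overline{\phi(a)}\,\phi(z)}=\frac{\phi(a)\,(a-z)}{z-2i-\overline{\phi(a)}} .
\]
This rational function of degree one has its zero at $a$ and its pole in the interior of $K$, since $|\phi|\le\frac12$ on $[0,1]$. It satisfies $|b_a|<1$ in $\Omega$, $|b_a|=1$ on $\partial K$ and $|b_a|>1$ inside $K$. From $|\phi(z)-\phi(t)|=|z-t|/(|z-2i||t-2i|)$ we get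
\begin{equation}\label{eq:blaschke}
|b_a(t)|\le\frac{|t-a|/4}{3/4}=\frac{|t-a|}3\qquad(t,a\in[0,1]).
\end{equation}
If $B$ is a product of $N$ such factors, written as $P/Q$ with the numerators and denominators above, then $|Q/P|\le1$ on $K$. Since $\operatorname{dist}(K,[0,1])=1$, Lemma~\ref{lem:upper} gives, for every compact $E\subset[0,1]$,
\begin{equation}\label{eq:product}
d_{N+1}\le\frac1\pi\int_E|B|\,dt .
\end{equation}

\subsection{A lower bound for the capacity}

\begin{lemma}\label{lem:tau}
There is a constant $c>0$ such that, for every compact set $E$ with $\mathcal C\subset E\subset[0,1]$ and $D=\mathbb C\setminus E$, the disc $K$ satisfies (i)--(iii) and $\tau(K,D)\ge c$.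
\end{lemma}

\begin{proof}
Condition (ii) follows by testing with $f(z)=z-2i$, and (iii) holds because $D$ is connected. For (i), the annulus $1<|z-2i|\le\frac32$ lies in $D$, and there the maximum principle gives $u\le\log|z-2i|/\log\frac32$ for every competitor $u$. As $0$ is a competitor, $\omega=0$ on $K$ and $\omega$ is continuous at $\partial K$; it is harmonic in $D\setminus K$.

To bound $\tau$ we need a competitor that depends on $\mathcal C$ alone. Let $\mu_0$ be the Cantor measure, which gives mass $2^{-n}$ to each of the $2^n$ intervals of stage $n$. If $3^{-k-1}\le u<3^{-k}$, then $\log(1/u)\le(k+1)\log3$, and $k+1$ is the number of $n\ge0$ with $u<3^{-n}$. An open interval of length $2\cdot3^{-n}$ meets at most two intervals of stage $n$, since these have length $3^{-n}$ and mutual distance at least $3^{-n}$. Hence, for all $x\in\mathbb R$,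
\begin{equation}\label{eq:cantor}
\int\log^+\frac1{|x-t|}\,d\mu_0(t)\le\log3\sum_{n\ge0}\mu_0\{t:|x-t|<3^{-n}\}\le\log3\sum_{n\ge0}2\cdot2^{-n}=4\log3 .
\end{equation}
Let $\Phi(z)=\int\log(1/|b_t(z)|)\,d\mu_0(t)$ for $z\in\Omega$. It is positive, harmonic in $\Omega\setminus\mathcal C$, and tends to $0$ at $\partial K$. It is also bounded. Indeed $\log(1/|b_t(z)|)\le\log2+\log(1/|\phi(z)-\phi(t)|)$. If $|z-2i|\le5$, then $|\phi(z)-\phi(t)|\ge|z-t|/(5\sqrt5)\ge|z-t|/12$; otherwise $|\phi(z)-\phi(t)|\ge\frac1{\sqrt5}-\frac15>\frac15$. In both cases $\log(1/|b_t(z)|)\le\log24+\log^+(1/|\operatorname{Re}z-t|)$, so $\Phi<M_0:=\log24+4\log3+1$ by \eqref{eq:cantor}.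

Put $u_0=\Phi/M_0$ off $K$ and $u_0=0$ on $K$. In $\mathbb C\setminus\mathcal C$ this function is continuous, non-negative, harmonic off $K$ and zero on $K$; so it has the local submean property at every point and is subharmonic. As $D\subset\mathbb C\setminus\mathcal C$ and $u_0<1$, it is a competitor, and $\omega\ge u_0$. Let $m_0=\min_{|z-2i|=3/2}u_0>0$. In polar coordinates $(\varrho,\vartheta)$ about $2i$, along each ray $\omega$ rises from $0$ at $\varrho=1$ to at least $m_0$ at $\varrho=\frac32$, so by the Cauchy--Schwarz inequality
\[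
m_0\le\int_1^{3/2}|\partial_\varrho\omega|\,d\varrho\le\Bigl(\int_1^{3/2}|\partial_\varrho\omega|^2\varrho\,d\varrho\Bigr)^{1/2}\bigl(\log\tfrac32\bigr)^{1/2}.
\]
Squaring and averaging over $\vartheta$ gives $\tau(K,D)\ge c:=m_0^2/\log\frac32$.
\end{proof}

The proof of (i) used only an annulus around $K$ inside $D$, so every closed disc contained in an open set $D$ is regular.

\subsection{The model: one short interval}

Let $0<\ell<\frac13$ and $E_0=\mathcal C\cup[\frac12-\frac\ell2,\frac12+\frac\ell2]$. Take $B=b_{1/2}^N$. By \eqref{eq:blaschke}, $|B|\le\ell^N$ on the interval, and $|\mathcal C|=0$, so \eqref{eq:product} gives $d_{N+1}\le\ell^{N+1}$. Thus $-\log d_s\ge s\log(1/\ell)$ for all $s\ge1$, while $1/\tau\le1/c$ whatever $\ell$ is. For small $\ell$ the asymptotics fails by as large a factor as we wish. But $E_0$ has portions of zero length.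

To remove them we put a piece of positive length into every gap of $\mathcal C$. There are now infinitely many pieces and, for given $s$, only $s$ zeros to spend. With about $2^k$ zeros, we give $2^{k-j}$ of them to the $j$-th piece for $j\le k$ and none to the others. If the $j$-th piece has size $e^{-A2^j}$, then $|B|\le e^{-A2^k}$ on each of the first $k$ pieces, and the remaining pieces have total length about $e^{-A2^k}$ or less.

\subsection{Proof of Theorem~\ref{thm:counter}}

The Smith--Volterra set is obtained from $[0,1]$ by removing, at stage $n=1,2,\dots$, the open middle interval of length $4^{-n}$ from each of the $2^{n-1}$ remaining intervals. It is a Cantor set of measure $1-\sum_n2^{n-1}4^{-n}=\frac12$. The $2^n$ intervals of stage $n$ have length at most $2^{-n}$, and the parts of the set in them are translates of each other, so each has measure $2^{-n-1}$. Every portion contains such a part and has positive length.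

Let $H_1,H_2,\dots$ be the bounded components of $\mathbb R\setminus\mathcal C$ and let $a_j$ be the center of $H_j$. Fix $A\ge\max(1,2\Theta/c)$, with $c$ from Lemma~\ref{lem:tau}. Put $\ell_j=\min\{|H_j|/3,\,e^{-A2^j}\}$, $I_j=[a_j-\ell_j/2,a_j+\ell_j/2]\subset H_j$, let $F_j\subset I_j$ be an affine copy of the Smith--Volterra set, and set
\[
E=\mathcal C\cup\bigcup_{j\ge1}F_j\subset[0,1].
\]

\emph{The set $E$ is admissible.} A convergent sequence in $E$ either has a subsequence in $\mathcal C$ or in one $F_j$, or has a subsequence taken from different $F_j$; in the last case its distance to $\mathcal C$ tends to $0$ because $|H_j|\to0$. So $E$ is compact. It has no isolated points, since $\mathcal C$ and the $F_j$ have none. An interval contained in $E$ would either meet some $H_j$, and then contain an interval lying in $E\cap H_j=F_j$, or lie in $\mathcal C$; both are impossible. So $E$ is a Cantor set on the segment $[0,1]$. If an open set $O$ meets some $F_j$, then $|O\cap F_j|>0$. If $O$ meets $\mathcal C$, it contains an interval of some stage of $\mathcal C$, hence its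 middle third $H_j$ and the set $F_j$. So no portion of $E$ has zero length. By Lemma~\ref{lem:tau}, conditions (i)--(iii) hold and $\tau(K,D)\ge c$.

\emph{The widths.} For $k\ge0$ let $B=\prod_{j=1}^kb_{a_j}^{2^{k-j}}$, a product of $N=2^k-1$ factors. We have $|B|\le1$ on $E$, and by \eqref{eq:blaschke} $|B|\le\ell_j^{2^{k-j}}\le e^{-A2^k}$ on $F_j$ for $j\le k$. Also $\sum_j\ell_j\le\frac13\sum_j|H_j|=\frac13$. Since $A\ge1$, $2^{k+i}-2^k\ge i$ and $\sum_{i\ge1}e^{-i}<1$,
\[
\int_E|B|\,dt\le\tfrac13e^{-A2^k}+\sum_{i\ge1}e^{-A2^{k+i}}\le\tfrac43e^{-A2^k}.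
\]
By \eqref{eq:product}, $d_{2^k}\le e^{-A2^k}$. For $s\ge1$ choose $k$ with $2^k\le s<2^{k+1}$; then $d_s\le d_{2^k}\le e^{-As/2}$. Hence $-\log d_s\ge As/2\ge\Theta s/c\ge\Theta s/\tau(K,D)$. Finally $\tau(K,D)<\infty$ by Lemma~\ref{lem:equil} below, so \eqref{eq:asym} fails. \hfill$\square$

\begin{remark}
The estimates use only $F_j\subset I_j$, so the proof also works with $F_j=I_j$; then $E$ is admissible but is no longer a Cantor set. By Theorem~\ref{thm:class}(b), for these sets $E$ the asymptotics fails for every regular $K$, not only for the disc above.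
\end{remark}

\section{Tools from potential theory}\label{sec:pot}

From now on $E\subset\mathbb R$ is compact with $|E|>0$, $D=\mathbb C\setminus E$, $D^*=D\cup\{\infty\}$, and $K\subset D$ is a non-empty compact set satisfying (i). We write $\tau=\tau(K,D)$ and $\delta=\operatorname{dist}(K,E)$.

\subsection{Standard facts}

For background on potential theory we refer to \cite{Ra,AG}.

\begin{itemize}
\item[(P1)] \emph{Capacity.} The energy of a compactly supported probability measure is $I(\mu)=\iint\log\frac1{|x-y|}\,d\mu\,d\mu$. The capacity $\operatorname{cap}S$ is the supremum of $e^{-I(\mu)}$ over all such $\mu$ with support in $S$, and $S$ is \emph{polar} if $\operatorname{cap}S=0$. A countable union of Borel polar sets is polar. If Borel sets $S_k$ increase, then $\operatorname{cap}\bigcup S_k=\lim\operatorname{cap}S_k$. For Borel $S\subset\mathbb R$, $\operatorname{cap}S\ge|S|/4$.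
\item[(P2)] \emph{Equilibrium measure.} A compact non-polar set $S\subset\mathbb R$ carries a unique probability measure $\mu_S$ with $e^{-I(\mu_S)}=\operatorname{cap}S$; it is the harmonic measure of $\widehat{\mathbb C}\setminus S$ at $\infty$. The function $g_S(z)=\int\log|z-t|\,d\mu_S(t)-\log\operatorname{cap}S$ is subharmonic and non-negative in $\mathbb C$, vanishes on $S$ outside a polar $F_\sigma$ set, and off $S$ is the Green function of $\widehat{\mathbb C}\setminus S$ with pole at $\infty$. If $S\subset S'$, then $g_S-g_{S'}$ is non-negative and harmonic in $\widehat{\mathbb C}\setminus S'$ with value $\log(\operatorname{cap}S'/\operatorname{cap}S)$ at $\infty$.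
\item[(P3)] \emph{Green function.} The Green function $g(z,y)$ of $D^*$ is positive and symmetric. For fixed $y$ it is harmonic in $D^*\setminus\{y\}$ and bounded outside each neighborhood of $y$; the function $g(z,y)+\log|z-y|$ (for $y=\infty$, $g(z,\infty)-\log|z|$) is harmonic near $y$; and $g(z,y)\to0$ as $z$ tends to a \emph{regular point} of $E$. The irregular points form a Borel polar set. Green functions increase with the domain. We write $g(z)=g(z,\infty)=g_E(z)$ and $G^\mu(z)=\int g(z,y)\,d\mu(y)$.
\item[(P4)] \emph{Extended maximum principle.} If $u$ is subharmonic and bounded above in $D^*$, and $\limsup_{z\to x}u(z)\le0$ for all $x\in E$ outside a Borel polar set, then $u\le0$.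
\item[(P5)] \emph{Harnack's inequality.} If $\Omega\subset\widehat{\mathbb C}$ is a domain and $M\subset\Omega$ is compact, there is $C$ with $h(z)\le Ch(y)$ for all $z,y\in M$ and all harmonic $h\ge0$ in $\Omega$.
\item[(P6)] \emph{Energy.} If $\mu$ is a finite positive measure with compact support in $D$ and $G^\mu$ is bounded, then the distributional gradient of $G^\mu$ is square integrable and $\frac1{2\pi}\int_D|\nabla G^\mu|^2dA=\int G^\mu\,d\mu$. As for every Sobolev function, the gradient vanishes almost everywhere on each level set.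
\item[(P7)] \emph{Polynomials.} If $S\subset\mathbb R$ is compact and non-polar and $\deg P\le n$, then $|P|\le e^{ng_S}\max_S|P|$ in $\mathbb C$ (Bernstein--Walsh). If $\zeta_1,\dots,\zeta_n\in E$ maximize $\prod_{i<j}|\zeta_i-\zeta_j|$, then $(\max_{t\in E}\prod_i|t-\zeta_i|)^{1/n}\to\operatorname{cap}E$ (Fekete).
\item[(P8)] \emph{Hartogs' lemma.} If $u_j$ are subharmonic in an open set, uniformly bounded above on compact subsets, and $\limsup_ju_j\le C$ pointwise, then for every compact subset $Y$ and $\varepsilon>0$ we have $u_j\le C+\varepsilon$ on $Y$ for large $j$.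
\end{itemize}

One estimate recurs. If $S\subset E$ is compact and $|S|\ge|E|/2$, then $\operatorname{cap}S\ge|E|/8$ by (P1), and the formula in (P2) gives
\begin{equation}\label{eq:half}
g_S\le C_E:=\log\frac{8\operatorname{diam}E}{|E|}\quad\text{on }E .
\end{equation}
A first consequence is that (Reg) can fail only by a bounded amount.

\begin{lemma}\label{lem:apriori}
There is $C_0=C_0(E)$ such that $\frac1n\log|P|-g\le C_0$ in $D$ whenever $n\ge1$, $\deg P\le n$ and $\|P\|_{L^1(E)}\le1+|E|$.
\end{lemma}

\begin{proof}
Let $b=2(1+|E|)/|E|>1$ and $S=\{t\in E:|P(t)|\le b\}$. It is compact, and $|E\setminus S|\le|E|/2$ by Chebyshev's inequality. By (P7), $\frac1n\log|P|\le\log b+g_S$. The function $g_S-g$ is harmonic in $D^*$, and at each $x\in E$ its upper limit is at most $g_S(x)\le C_E$, by upper semicontinuity and \eqref{eq:half}. The maximum principle gives $g_S-g\le C_E$.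
\end{proof}

\subsection{An exhaustion by regular domains}

The domain $D^*$ may have irregular boundary points, and logarithmic kernels are singular on $E$. We therefore work in slightly smaller domains whose boundaries avoid $E$. For $l\ge1$ let
\[
E_l=\{x\in\mathbb R:\operatorname{dist}(x,E)\le1/l\},\qquad X_l=E_l\times[-1/l,1/l],\qquad V_l=\widehat{\mathbb C}\setminus X_l .
\]
The components of $E_l$ have length at least $2/l$, so $X_l$ is a finite union of disjoint closed rectangles with $E$ in its interior. Each $V_l$ is a domain, regular for the Dirichlet problem, $\overline{V_l}\subset V_{l+1}$ and $\bigcup_lV_l=D^*$. Let $g_l$ be the Green function of $V_l$, and let $\beta_l^y$ be the harmonic measure of $V_l$ at $y$: the probability measure on $\partial V_l$ such that $y\mapsto\int\varphi\,d\beta_l^y$ solves the Dirichlet problem with continuous boundary data $\varphi$. For Borel $S$, the function $y\mapsto\beta_l^y(S)$ is harmonic in $V_l$.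

Fix $l_0\ge2$ with $K\subset U:=V_{l_0-1}$, and put $M=\overline U\subset V_{l_0}$. Any larger $l_0$ is also allowed. By (P5) there is $\theta_0\in(0,1)$ with $\theta_0h(\infty)\le h(y)\le h(\infty)/\theta_0$ for all $y\in M$ and all harmonic $h\ge0$ in $V_{l_0}$. In particular,
\begin{align}
\beta_l^y&\ge\theta_0\,\beta_l^\infty&&(y\in M,\ l\ge l_0),\label{eq:harnack1}\\
g(z,y)&\le g(z)/\theta_0&&(y\in M,\ z\in X_{l_0}\setminus E).\label{eq:harnack2}
\end{align}

We shall meet polynomials whose zeros may escape to $\infty$, so we normalize the logarithmic kernel to be continuous there. For $z\in\mathbb C$, $y\in\widehat{\mathbb C}$ let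
\[
k(z,y)=\log\frac{|z-y|}{\sqrt{1+|y|^2}},\quad k(z,\infty)=0;\qquad\gamma_l(y)=g_l(y,\infty)-\tfrac12\log(1+|y|^2).
\]
The kernel $k$ is continuous off the diagonal, and $\gamma_l$ extends continuously to $V_l$, including $\infty$. Let $\kappa_l=g_l+k$ and $\kappa=g+k$; the singularities on the diagonal cancel.

\begin{lemma}\label{lem:exh}
Let $l\ge l_0$.
\begin{itemize}
\item[(a)] The function $g-g_l$ extends continuously to $V_l\times V_l$, it is non-negative, and $\varepsilon_l:=\sup_{M\times M}(g-g_l)\to0$.
\item[(b)] For $y\in V_l$,
\[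
\int\log|z-t|\,d\beta_l^y(t)=\begin{cases}\kappa_l(z,y)-\gamma_l(y),&z\in V_l\cap\mathbb C,\ z\ne y,\\ k(z,y)-\gamma_l(y),&z\in E.\end{cases}
\]
\item[(c)] The kernel $\kappa_l$ extends continuously to $(V_l\cap\mathbb C)\times V_l$, with (b) valid for $z=y$; the kernel $\kappa$ extends continuously to $D\times D^*$, and $\kappa(\cdot,y)$ is harmonic in $D$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function $h_l=g-g_l\ge0$ is symmetric and harmonic in each variable in $V_l$. By (P5) in each variable it is locally bounded, hence locally equicontinuous in each variable, hence jointly continuous. For fixed $y$, the functions $h_l(\cdot,y)$ decrease to a harmonic function $h$ in $D^*$ with $0\le h\le g(\cdot,y)$, and $h=0$ by (P3) and (P4). By the choice of $\theta_0$, $h_l(z,y)\le\theta_0^{-2}h_l(\infty,\infty)\to0$ uniformly for $z,y\in M$.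

(b) Fix $z$. For finite $y\ne z$ the right side is $g_l(z,y)+\log|z-y|-g_l(y,\infty)$, the first term being absent when $z\in E$. As a function of $y$ it is harmonic in $V_l\setminus\{z,\infty\}$ and bounded near $z$ and $\infty$, so it is harmonic in $V_l$; its value at $\infty$ is the right side for $y=\infty$. As $y\to t\in\partial V_l$ it tends to $\log|z-t|$, a continuous function on $\partial V_l$ because $z\notin\partial V_l$. The left side solves the same Dirichlet problem.

(c) The left side of (b) is harmonic in $y$ and locally Lipschitz in $z\in V_l\cap\mathbb C$, uniformly in $y$; so it is jointly continuous, and so is $\kappa_l$. Then $\kappa=\kappa_l+(g-g_l)$ is continuous by (a), for every $l$. Harmonicity in $z$ follows from (P3).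
\end{proof}

\subsection{The equilibrium measure of the condenser}

\begin{lemma}\label{lem:equil}
We have $0<\tau<\infty$, and there is a probability measure $\rho$ on $K$ with $1-\omega=\tau G^\rho$ in $D$. In particular $G^\rho=1/\tau$ at every point of $K$, and $K$ is infinite.
\end{lemma}

\begin{proof}
The function $v=1-\omega$ is superharmonic in $D$, harmonic in $D\setminus K$, and $0\le v\le1$; the point $\infty$ is a removable singularity. So $\mu=-\frac1{2\pi}\Delta v$ is a finite positive measure on $K$. As $G^\mu$ has the same Laplacian, $v=G^\mu+h$ with $h$ harmonic in $D^*$; the identity holds almost everywhere by Weyl's lemma, and everywhere because both sides are superharmonic. Let $g_0=\min_Kg>0$. For $\varepsilon>0$ the function $1-\varepsilon-g/g_0$ is a competitor, so $v\le g/g_0$. By \eqref{eq:harnack2}, $G^\mu\le\mu(K)g/\theta_0$ near $E$. Thus $h$ is bounded and tends to $0$ at every regular point of $E$, and $h=0$ by (P4). By (i), $v=1$ on $K$, so $\mu\ne0$, and (P6) gives $\tau=\frac1{2\pi}\int_D|\nabla v|^2dA=\int v\,d\mu=\mu(K)$. Put $\rho=\mu/\tau$.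 Since $G^\rho$ is bounded, $\rho$ has no atoms.
\end{proof}

The identity $G^\rho=1/\tau$ at every point of $K$ is the only form in which regularity of $K$ enters the rest of the proof.

\subsection{Discrete measures}

\begin{lemma}\label{lem:weak}
Let $X,Y$ be compact sets and let $\mu_N,\mu$ be finite positive measures on $X$.
\begin{itemize}
\item[(a)] If $X\subset\mathbb C$, then for each $N$ there are $\lfloor N\mu(X)\rfloor$ points of $X$, not necessarily distinct, whose counting measures divided by $N$ converge weak* to $\mu$.
\item[(b)] If $\mu_N\to\mu$ weak* and $\varphi$ is continuous on $Y\times X$, then $\int\varphi(z,\cdot)\,d\mu_N\to\int\varphi(z,\cdot)\,d\mu$ uniformly in $z\in Y$.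
\item[(c)] If $X,Y\subset\mathbb C$, $\mu_N\to\mu$ weak*, and $p(z)=\int k(z,y)\,d\mu(y)$ is finite and continuous on $Y$, then for every $\varepsilon>0$ and large $N$ we have $p_N(z):=\int k(z,y)\,d\mu_N(y)\le p(z)+\varepsilon$ on $Y$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For each $j$, partition $X$ into $n_j$ non-empty Borel sets of diameter at most $1/j$. Choose $j=j(N)\to\infty$ with $n_j/N\to0$, place $\lfloor N\mu(X')\rfloor$ points in each piece $X'$, and place the remaining points, at most $n_j$ in number, anywhere in $X$.
(b) The integrals are equicontinuous in $z$ and converge pointwise.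
(c) Otherwise there are $z_N\in Y$, along a subsequence converging to some $z$, with $p_N(z_N)>p(z_N)+\varepsilon$. For $R>0$ the kernel $k_R=\max(k,-R)$ is continuous, so by (b) $\limsup p_N(z_N)\le\int k_R(z,y)\,d\mu(y)$. As $R\to\infty$ the right side decreases to $p(z)$, while $p(z_N)\to p(z)$. This is a contradiction.
\end{proof}

\section{Rational functions that are large on $K$}\label{sec:rational}

We look for $B=P/Q$ of degree about $N$ to insert in Lemma~\ref{lem:upper}. Distribute the poles on $K$ according to $\rho$, and the zeros on $\partial V_l$ according to the swept measure $\int\beta_l^y\,d\rho(y)$. By Lemma~\ref{lem:exh}(b), $\frac1N\log|B|$ is then close to $-\int\gamma_l\,d\rho$ on $E$ and to $\int g_l(\cdot,y)\,d\rho(y)-\int\gamma_l\,d\rho$ on $K$. The difference is nearly $1/\tau$, which gives Theorem~\ref{thm:class}(a).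

If (Reg) fails, one can do better. A polynomial of degree $n$ with zeros distributed like $\beta_l^\infty$, normalized to have size $1$ on $E$, has size about $e^{ng}$ on $K$. Suppose that some polynomials $T_n$ are bounded in $L^1(E)$ and have size $e^{n(g+w)}$ on $K$ with $w>0$. By \eqref{eq:harnack1}, the swept measure contains the part $\theta_0\beta_l^\infty$, and we replace the corresponding zeros by those of $T_n$ with $n\approx\theta_0N$. The integral over $E$ does not grow, and on $K$ we gain $e^{\theta_0Nw}$. One obstacle remains: $T_n$ may vanish on or near $K$. We remove its zeros in $M$ and sweep them to $\partial V_l$ as well.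

For a polynomial $T_n\not\equiv0$ of degree at most $n$ let $y$ run over its zeros in $M\cap\mathbb C$, with multiplicity, and define
\[
\chi_n=\frac1n\sum_y\delta_y+\frac{n-\deg T_n}n\,\delta_\infty,\qquad\widetilde T_n(z)=T_n(z)\prod_y\frac{\sqrt{1+|y|^2}}{z-y}.
\]
Then $\chi_n$ is a measure on $M$ of mass at most $1$, and $\widetilde T_n$ is a polynomial of degree $n-n\chi_n(M)$ without zeros in $M$. Moreover $\frac1n\log|T_n|=\frac1n\log|\widetilde T_n|+\int k(\cdot,y)\,d\chi_n(y)$. Put
\begin{equation}\label{eq:vstar}
v_n^*=\frac1n\log|T_n|-g+G^{\chi_n}=\frac1n\log|\widetilde T_n|-g+\int\kappa(\cdot,y)\,d\chi_n(y).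
\end{equation}
The second form defines $v_n^*$ at the removed zeros and shows that it is subharmonic in $D$ and harmonic in $U\cap\mathbb C$. The first form shows that it is bounded near $\infty$, since the coefficient of $\log|z|$ is $\frac{\deg T_n}n-1+\frac{n-\deg T_n}n=0$. So $v_n^*$ is subharmonic in $D^*$ and harmonic in $U$.

\begin{proposition}\label{prop:A}
\begin{itemize}
\item[(a)] $\liminf_s(-\log d_s)/s\ge1/\tau$.
\item[(b)] Suppose that for infinitely many $n$ there are polynomials $T_n\not\equiv0$ with $\deg T_n\le n$ and $\|T_n\|_{L^1(E)}\le1+|E|$, such that $\chi_n\to\chi$ weak* on $M$ and $v_n^*\to w$ uniformly on $K$. Then $\limsup_s(-\log d_s)/s\ge1/\tau+\theta_0\min_Kw$.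
\end{itemize}
\end{proposition}

\begin{proof}
We treat both cases at once. In case (b) let $\theta=\theta_0$ and $N=\lceil n/\theta\rceil$, so that $n/N\to\theta$. In case (a) let $\theta=0$, let $N\ge1$ be arbitrary, put $T_n=\widetilde T_n=1$, and omit every term with a factor $\theta$ or $n/N$. Fix $l\ge l_0$ and $\varepsilon>0$.

\emph{Construction.} Let $\mu^*=\rho+\theta\chi-\theta\delta_\infty$, a signed measure on $M$, and let
\[
\lambda=\int\beta_l^y\,d\mu^*(y),\qquad C^*=\int\gamma_l\,d\mu^* .
\]
By \eqref{eq:harnack1}, $\int\beta_l^y\,d\rho(y)\ge\theta\beta_l^\infty$, so $\lambda$ is a positive measure on $\partial V_l$, of mass $1-\theta+\theta\chi(M)$. By Lemma~\ref{lem:weak}(a) there are monic polynomials $R_N$ with $\lfloor N\lambda(\partial V_l)\rfloor$ zeros on $\partial V_l$ whose counting measures divided by $N$ tend to $\lambda$, and points $y_1,\dots,y_N\in K$ (depending on $N$) with $\rho_N=\frac1N\sum_i\delta_{y_i}\to\rho$. Let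
\[
Q(z)=\prod_{i=1}^N\frac{z-y_i}{\sqrt{1+|y_i|^2}},\qquad P=\widetilde T_nR_N,\qquad B=P/Q .
\]
Then $Q$ has no zeros on $E$, $P$ has no zeros on $K\subset M$, $\deg Q=N$, and $\deg P/N\to\theta(1-\chi(M))+1-\theta+\theta\chi(M)=1$. In case (a), $\deg P=N$. The kernel $\log|z-t|$ is continuous on $(E\cup K)\times\partial V_l$, so by Lemmas~\ref{lem:weak}(b) and~\ref{lem:exh}, uniformly on $E\cup K$,
\begin{equation}\label{eq:RN}
\frac1N\log|R_N|\to\int\log|\cdot-t|\,d\lambda(t)=\begin{cases}\int k\,d\rho+\theta\int k\,d\chi-C^*&\text{on }E,\\[2pt] \int\kappa_l\,d\rho+\theta\int\kappa_l\,d\chi-\theta g_l(\cdot,\infty)-C^*&\text{on }K,\end{cases}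
\end{equation}
where the integrals are taken in the second variable and we used $k(z,\infty)=0$.

\emph{On $E$.} Here
\[
\frac1N\log|B|=\frac1N\log|T_n|-\frac nN\int k\,d\chi_n+\frac1N\log|R_N|-\int k\,d\rho_N .
\]
The kernel $k$ is continuous on $E\times M$, so the last three terms converge uniformly on $E$ to $-C^*$, by \eqref{eq:RN} and Lemma~\ref{lem:weak}(b). For large $N$, therefore, $\int_E|B|\,dt\le(1+|E|)e^{N(\varepsilon-C^*)}$.

\emph{On $K$.} Now the poles lie on the set where we estimate, and only a one-sided bound for $Q$ is available; it is the one we need. By Lemma~\ref{lem:equil}, $\int k\,d\rho=\int\kappa\,d\rho-1/\tau$ on $K$, and this is continuous on $K$ by Lemma~\ref{lem:exh}(c). Lemma~\ref{lem:weak}(c) gives $\frac1N\log|Q|\le\int\kappa\,d\rho-1/\tau+\varepsilon$ on $K$ for large $N$. By \eqref{eq:vstar} and the continuity of $\kappa$ on $K\times M$, we have $\frac1N\log|\widetilde T_n|\to\theta(w+g-\int\kappa\,d\chi)$ uniformly on $K$. We add these relations and \eqref{eq:RN}, and use $\kappa-\kappa_l=g-g_l$. For large $N$, on $K$,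
\begin{align*}
\frac1N\log\Bigl|\frac PQ\Bigr|&\ge\frac1\tau+\theta w+\theta(g-g_l)(\cdot,\infty)-\int(g-g_l)\,d(\rho+\theta\chi)-C^*-2\varepsilon\\
&\ge\frac1\tau+\theta\min_Kw-2\varepsilon_l-C^*-2\varepsilon,
\end{align*}
because $0\le g-g_l\le\varepsilon_l$ on $M\times M$ and $\rho+\theta\chi$ has mass at most $2$.

\emph{Conclusion.} Let $s_N=\max(\deg P,N)+1$, so that $s_N/N\to1$. In Lemma~\ref{lem:upper} the constant $C^*$ cancels:
\[
d_{s_N}\le\frac{1+|E|}{\pi\delta}\exp\Bigl\{-N\Bigl(\frac1\tau+\theta\min_Kw-2\varepsilon_l-3\varepsilon\Bigr)\Bigr\}.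
\]
In case (b) this bounds $\limsup_s(-\log d_s)/s$ from below; in case (a), $s_N=N+1$ runs through all large integers, and it bounds the lower limit. The data $\theta,\chi,w$ do not depend on $l$ or $\varepsilon$, so we may let $\varepsilon\to0$ and $l\to\infty$.
\end{proof}

Part (a) is Theorem~\ref{thm:class}(a).

\section{If (Reg) fails, the asymptotics fails for every $K$}\label{sec:fail}

Suppose that (Reg) fails. Then there are $z_1\in D$, $\eta>0$ and, for infinitely many $n$, polynomials $P_n$ with $\deg P_n\le n$ and $\|P_n\|_{L^1(E)}\le1$ such that $v_n=\frac1n\log|P_n|-g$ satisfies $v_n(z_1)\ge\eta$. Let $K$ be given, and take $l_0$ so large that also $z_1\in U$. We shall produce data for Proposition~\ref{prop:A}(b) with $\min_Kw>0$.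

The difficulty is that $P_n$ is known to be large only at $z_1$; on $K$ it may be much smaller than $e^{ng}$. The remedy is to add a polynomial of size $e^{ng}$ throughout $U$, with a phase that avoids cancellation. The limit function $w$ is then harmonic, non-negative and positive at $z_1$, and the minimum principle carries positivity to $K$.

Let $F_n=\prod_i(z-\zeta_i)/\max_{t\in E}\prod_i|t-\zeta_i|$, with the Fekete points of (P7). The function $u_n=\frac1n\log|F_n|-g$ is harmonic in $D^*$ and non-positive by the Bernstein--Walsh inequality, and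
\[
u_n(\infty)=\log\operatorname{cap}E-\tfrac1n\log\max_{t\in E}\textstyle\prod_i|t-\zeta_i|\to0 .
\]
By (P5), $u_n\to0$ uniformly on $M$.

For $|\xi|=1$ let $T^\xi=P_n+\xi F_n$ and $v^\xi=\frac1n\log|T^\xi|-g$, and let $\Psi_n=\max(v_n,u_n)$. Then $\|T^\xi\|_{L^1(E)}\le1+|E|$, and $\Psi_n-v^\xi\ge-\frac{\log2}n$ because $|T^\xi|\le2\max(|P_n|,|F_n|)$. Jensen's formula gives $\frac1{2\pi}\int_{|\xi|=1}\log|a+\xi b|\,|d\xi|=\log\max(|a|,|b|)$, so at each point of $U\cap\mathbb C$ the mean of $\Psi_n-v^\xi$ over $\xi$ is $0$. Let $\sigma$ be spherical area. By Tonelli's theorem the mean over $\xi$ of $\int_U(\Psi_n-v^\xi)\,d\sigma$ is $0$, and we can fix $\xi=\xi_n$ for which this integral is at most $0$. Write $T_n=T^{\xi_n}$ and $v_n'=v^{\xi_n}$. Then $T_n\not\equiv0$, since otherwise the integral would be $+\infty$, and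
\begin{equation}\label{eq:L1}
\int_U|\Psi_n-v_n'|\,d\sigma=\int_U(\Psi_n-v_n')\,d\sigma+2\int_U(\Psi_n-v_n')^-\,d\sigma\le\frac{2\sigma(U)\log2}n .
\end{equation}

Let $\chi_n$ and $v_n^*=v_n'+G^{\chi_n}\ge v_n'$ be as in \eqref{eq:vstar}. We need three properties.

\emph{Upper bound.} On $\partial V_{l_0}$, Lemma~\ref{lem:apriori} and \eqref{eq:harnack2} give $v_n^*\le C_1:=C_0+\theta_0^{-1}\max_{\partial V_{l_0}}g$. As $v_n^*$ is subharmonic in $D^*$, the bound holds in $V_{l_0}\supset U$.

\emph{Small negative part.} We have $(v_n^*)^-\le(v_n')^-\le u_n^-+|\Psi_n-v_n'|$, so $\int_U(v_n^*)^-\,d\sigma\to0$ by \eqref{eq:L1}.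

\emph{Size at $z_1$.} Let $\Delta$ be a disc centered at $z_1$ with $\overline\Delta\subset U\cap\mathbb C$; on it plane area and $\sigma$ are comparable. The value $v_n^*(z_1)$ is the area mean of $v_n^*$ over $\Delta$. This is at least the mean of $v_n'$, which by \eqref{eq:L1} is at least the mean of $\Psi_n\ge v_n$ minus $O(1/n)$. Since $v_n$ is subharmonic in $D$, we get $v_n^*(z_1)\ge\eta-O(1/n)$.

The functions $C_1-v_n^*$ are non-negative and harmonic in $U$ and bounded at $z_1$, hence locally uniformly bounded by (P5). Along a subsequence, $v_n^*\to w$ locally uniformly in $U$ with $w$ harmonic, and $\chi_n\to\chi$ weak* on $M$. By Fatou's lemma $\int_Uw^-d\sigma=0$, so $w\ge0$; and $w(z_1)\ge\eta$. As $U$ is a domain, $w>0$ in $U$, and $\min_Kw>0$. Proposition~\ref{prop:A}(b) gives $\limsup_s(-\log d_s)/s>1/\tau$. Thus \eqref{eq:asym} fails for every $K$, which proves $(2)\Rightarrow(3)$.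

\section{If (Reg) holds, the widths are large}\label{sec:lower}

We use the duality bound \eqref{eq:dual}. For distinct $z_0,\dots,z_s\in K$ and $c\in\mathbb C^{s+1}$ let
\[
r_c(t)=\sum_{i=0}^s\frac{c_i}{t-z_i}.
\]
If $f(\infty)=0$ and $f$ is the Cauchy integral of a density $\psi$ on $E$, then $\sum_ic_if(z_i)$ is a multiple of $\int_E\psi r_c\,dt$. The argument has three steps: find a bounded $f$ for which this integral is comparable to a norm of $r_c$ on $E$; compare that norm with $\|r_c\|_{L^1(E)}$; and bound the residues $c_i$ by $\|r_c\|_{L^1(E)}$. Only the last step uses (Reg).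

\subsection{A bounded function that detects $r_c$}

The Cauchy integral of a bounded density need not be bounded, so we cannot choose $\psi$ freely. What we can arrange is a non-negative density with prescribed carrier $S$ and mass proportional to $|S|$. This detects the weak $L^1$ quantity
\[
\|r\|_{1,\infty}=\sup_{\alpha>0}\ \alpha\,|\{t\in E:|r(t)|\ge\alpha\}| .
\]

\begin{lemma}\label{lem:detect}
For all $z_0,\dots,z_s\in K$ and $c\in\mathbb C^{s+1}$,
\[
\sup_{f\in A^D_K}\Bigl|\sum_ic_if(z_i)\Bigr|\ge\frac{\|r_c\|_{1,\infty}}{16\sqrt2}.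
\]
\end{lemma}

\begin{proof}
Write $r=r_c$ and fix $\alpha>0$ such that $Z=\{t\in E:|r(t)|\ge\alpha\}$ has positive measure. Split $Z$ according to which of four sectors of opening $\pi/2$ at the origin contains $r(t)$. One part $S$ has $|S|\ge|Z|/4$, and there is $\zeta$ with $|\zeta|=1$ and $\operatorname{Re}(\zeta r)\ge|r|/\sqrt2\ge\alpha/\sqrt2$ on $S$. Let
\[
h(z)=\frac12\int_S\frac{dt}{t-z},\qquad f=\frac{1-e^h}{1+e^h}.
\]
The function $h$ is analytic in $D^*$, $h(\bar z)=\overline{h(z)}$, and for $z=x+iy$ with $y>0$,
\[
\operatorname{Im}h(z)=\frac12\int_S\frac{y\,dt}{(t-x)^2+y^2}\in\Bigl(0,\frac\pi2\Bigr).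
\]
This is $\frac\pi2$ times the Poisson integral of the indicator function of $S$, and here again we use $E\subset\mathbb R$. So $\operatorname{Re}e^h>0$ in $D^*$, $f$ is analytic with $|f|<1$, $f(\infty)=0$ and $f(\bar z)=\overline{f(z)}$. A direct computation gives $-\operatorname{Im}f=2|e^h|\sin(\operatorname{Im}h)/|1+e^h|^2$, and $|1+e^h|^2\ge1+|e^h|^2\ge2|e^h|$. Hence $0\le-\operatorname{Im}f\le\sin(\operatorname{Im}h)$ in the upper half-plane.

By Fatou's theorem the limit $f_+(t)=\lim_{y\downarrow0}f(t+iy)$ exists for almost every $t\in\mathbb R$, and $\operatorname{Im}h(t+iy)\to0$ for almost every $t\notin S$. So $\psi=-\operatorname{Im}f_+$ is non-negative, bounded, and zero almost everywhere off $S$. Apply \eqref{eq:cauchy} at a point $z\in D$, with $\eta$ fixed and so small that $z$ lies outside the rectangles, and let $y\to0$. The vertical sides contribute $O(y)$; the upper sides are traversed from right to left, and the limit of $f$ from below is $\overline{f_+}$. By dominated convergence,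
\[
f(z)=\frac1{2\pi i}\int_{\bigcup J_i}\frac{f_+(t)-\overline{f_+(t)}}{t-z}\,dt=-\frac1\pi\int_S\frac{\psi(t)}{t-z}\,dt .
\]
As $z\to\infty$, the right side times $z$ tends to $\frac1\pi\int_S\psi\,dt$. On the other hand $zh(z)\to-|S|/2$ and $f=-\frac h2(1+o(1))$, so $zf(z)\to|S|/4$. Thus $\int_S\psi\,dt=\pi|S|/4$, and
\[
\Bigl|\sum_ic_if(z_i)\Bigr|=\frac1\pi\Bigl|\int_S\psi r\,dt\Bigr|\ge\frac1\pi\int_S\psi\operatorname{Re}(\zeta r)\,dt\ge\frac{\alpha|S|}{4\sqrt2}\ge\frac{\alpha|Z|}{16\sqrt2}.
\]
Take the supremum over $\alpha$.
\end{proof}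

\subsection{From weak $L^1$ to $L^1$}

For rational functions of degree $s+1$ with poles on $K$, the two quantities differ by a factor $O(s)$, which is harmless on the exponential scale.

\begin{lemma}\label{lem:weakL1}
There is $C=C(E,K)$ such that $\|r_c\|_{L^1(E)}\le C(s+1)\|r_c\|_{1,\infty}$ for all $s\ge0$, all distinct $z_0,\dots,z_s\in K$ and all $c\ne0$.
\end{lemma}

\begin{proof}
Write $r=r_c=p/\prod_i(t-z_i)$ with $\deg p\le s$, $p\not\equiv0$. Let $\Lambda=\|r\|_{1,\infty}>0$ and $R=\max_E|r|$; then $\Lambda\le R|E|$. The distribution function of $|r|$ on $E$ is at most $\min(|E|,\Lambda/\alpha)$ and vanishes for $\alpha>R$, so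
\[
\int_E|r|\,dt\le\int_0^{\Lambda/|E|}|E|\,d\alpha+\int_{\Lambda/|E|}^R\frac\Lambda\alpha\,d\alpha=\Lambda+\Lambda\log\frac{R|E|}\Lambda .
\]
The set $S=\{t\in E:|r(t)|\le2\Lambda/|E|\}$ is compact and $|E\setminus S|\le|E|/2$. On $S$ we have $|p|\le(2\Lambda/|E|)\,\delta_1^{s+1}$, where $\delta_1=\max_{t\in E,z\in K}|t-z|$. By (P7) and \eqref{eq:half}, $|p|\le(2\Lambda/|E|)\,\delta_1^{s+1}e^{sC_E}$ on $E$. Dividing by $\prod_i|t-z_i|\ge\delta^{s+1}$, we get $R|E|/\Lambda\le2(e^{C_E}\delta_1/\delta)^{s+1}$.
\end{proof}

\subsection{The choice of points}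

For each $s\ge1$ let $z_0,\dots,z_s\in K$ minimize the lower semicontinuous function $\sum_{i<j}g(z_i,z_j)$ on $K^{s+1}$. As $K$ is infinite, the minimum is finite and the points are distinct. Each $z_i$ minimizes $\sum_{j\ne i}g(\cdot,z_j)$ on $K$, and a minimum is at most the mean with respect to $\rho$. By symmetry of $g$ and Lemma~\ref{lem:equil},
\begin{equation}\label{eq:points}
\sum_{j\ne i}g(z_i,z_j)\le\sum_{j\ne i}G^\rho(z_j)=\frac s\tau .
\end{equation}
Since $c\mapsto\|r_c\|_{L^1(E)}$ is a norm on $\mathbb C^{s+1}$, the quotient $\|r_c\|_{L^1(E)}/\sum_i|c_i|$ has a positive minimum. Let $c=c^{(s)}$ attain it, scaled so that $\|r_c\|_{L^1(E)}=1$. By \eqref{eq:dual} and Lemmas~\ref{lem:detect} and~\ref{lem:weakL1},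
\begin{equation}\label{eq:lowerd}
d_s\ge\frac1{16\sqrt2\,C(s+1)\sum_i|c_i^{(s)}|}.
\end{equation}

\subsection{The residues}

\begin{lemma}\label{lem:res}
If $E$ satisfies \textup{(Reg)}, then $\limsup_s\frac1s\log\sum_i|c_i^{(s)}|\le\frac1\tau$.
\end{lemma}

The function $\log|r_c|-\sum_jg(\cdot,z_j)$ is subharmonic in $D^*$, and its value at $z_i$ contains $\log|c_i|$. If $|r_c|$ were bounded by $1$ on $E$, the maximum principle and \eqref{eq:points} would finish the proof. We know only an $L^1$ bound, and (Reg) is to convert it into a uniform bound on a contour near $E$. As (Reg) concerns polynomials, we replace each factor $1/(t-z_i)$ by a polynomial. This multiplies the degree by a constant $1+m$, which costs nothing because $g$ is small, in the sense of harmonic measure, on contours close to $E$.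

\begin{proof}
Let $0<\varepsilon<\frac12$. For $y\in K$, the Weierstrass theorem applied to the continuous function $1/(t-y)$ on $E\subset\mathbb R$ gives a polynomial $q$ with $|q(t)(t-y)-1|<\varepsilon$ on $E$. The set of $(t,y')\in\mathbb C^2$ with $|q(t)(t-y')-1|<\varepsilon$ is open and contains $E\times\{y\}$, so it contains $W_y\times O_y$ for open sets $W_y\supset E$ and $O_y\ni y$. Cover $K$ by finitely many $O_y$, let $W$ be the intersection of the corresponding $W_y$, and let $m$ bound the degrees of the corresponding polynomials. Thus for every $y\in K$ one of finitely many polynomials $q$, of degree at most $m$, satisfies $|q(t)(t-y)-1|<\varepsilon$ on $W$. Fix $l\ge l_0$ with $X_l\subset W$ and $(1+m)\varepsilon_l\le\varepsilon$.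

Write $r=r_{c^{(s)}}=p/\prod_i(t-z_i)$, let $q_i$ be such a polynomial for $y=z_i$, and put $\Pi_s=p\prod_iq_i=r\prod_iq_i(t)(t-z_i)$ and $n_s=(s+1)(1+m)$. Then $\deg \Pi_s\le n_s$ and
\begin{equation}\label{eq:sandwich}
(1-\varepsilon)^{s+1}|r|\le|\Pi_s|\le(1+\varepsilon)^{s+1}|r|\quad\text{on }W .
\end{equation}
Let $P_{n_s}=(1+\varepsilon)^{-s-1}\Pi_s$ and $P_n=0$ for the other $n$. This sequence is admissible in Definition~\ref{def:reg}. The functions $\frac1{n_s}\log|P_{n_s}|-g$ are subharmonic in $D$, at most $C_0$ by Lemma~\ref{lem:apriori}, and have upper limit at most $0$ by (Reg). By (P8), they are at most $\varepsilon/(1+m)$ on the compact set $\partial V_l\subset W\setminus E$ for large $s$. With \eqref{eq:sandwich}, $\log(1+\varepsilon)\le\varepsilon$ and $-\log(1-\varepsilon)\le2\varepsilon$, this gives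
\[
\log|r|\le(s+1)\bigl[(1+m)g+4\varepsilon\bigr]\quad\text{on }\partial V_l .
\]
The function $\varphi=\log|r|-\sum_jg_l(\cdot,z_j)$ is subharmonic in $V_l$: near $z_j$ it is $\log|(z-z_j)r(z)|$ plus a harmonic function, and $r$ is analytic at $\infty$. It has boundary values $\log|r|$. The function $g-g_l(\cdot,\infty)$ is harmonic in $V_l$ with boundary values $g$. By the maximum principle and Lemma~\ref{lem:exh}(a), on $K$,
\[
\varphi\le(s+1)\bigl[(1+m)(g-g_l(\cdot,\infty))+4\varepsilon\bigr]\le5\varepsilon(s+1).
\]
Let $C_K=\max_{y\in K}\lim_{z\to y}(g(z,y)+\log|z-y|)$, which is finite by Lemma~\ref{lem:exh}(c). Since $(z-z_i)r(z)\to c_i$ as $z\to z_i$, we have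
\[
\varphi(z_i)=\log|c_i|-\lim_{z\to z_i}\bigl(g_l(z,z_i)+\log|z-z_i|\bigr)-\sum_{j\ne i}g_l(z_i,z_j).
\]
By $g_l\le g$ and \eqref{eq:points}, $\log|c_i|\le5\varepsilon(s+1)+C_K+s/\tau$ for all $i$ and large $s$. Summing over $i$ adds $\log(s+1)$, and $\varepsilon$ is arbitrary.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:class}]
If (Reg) holds, then \eqref{eq:lowerd} and Lemma~\ref{lem:res} give $\limsup_s(-\log d_s)/s\le1/\tau$ for every $K$. With part (a) this is $(3)\Rightarrow(1)$. The implication $(1)\Rightarrow(2)$ holds because regular sets exist: every closed disc in $D$ is one. The implication $(2)\Rightarrow(3)$ was proved in Section~\ref{sec:fail}.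
\end{proof}

\section{Criteria for (Reg)}\label{sec:criteria}

A sequence of polynomials bounded in $L^1(E)$ grows subexponentially on a subset of $E$ of full measure. If such subsets always carry the full capacity of $E$, the Bernstein--Walsh inequality yields (Reg). This is case (A) of Corollary~\ref{cor:suff}, and the other two cases reduce to it.

\begin{proof}[Proof of (A)]
Let $\deg P_n\le n$, $\|P_n\|_{L^1(E)}\le1$ and $\varepsilon>0$. Then $|\{t\in E:|P_n(t)|>e^{\varepsilon n}\}|\le e^{-\varepsilon n}$. By the Borel--Cantelli lemma the increasing compact sets $S_k=\{t\in E:|P_n(t)|\le e^{\varepsilon n}\text{ for all }n\ge k\}$ have a union of full measure in $E$. By the hypothesis and (P1), $\operatorname{cap}S_k\to\operatorname{cap}E>0$. For large $k$ and $n\ge k$, (P7) gives $\frac1n\log|P_n|\le\varepsilon+g_{S_k}$. By (P2), $g_{S_k}-g$ is non-negative and harmonic in $D^*$, and its value at $\infty$ tends to $0$; by (P5), $g_{S_k}\to g$ in $D$. Hence $\limsup_n\frac1n\log|P_n|\le\varepsilon+g$ in $D$ for every $\varepsilon$.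
\end{proof}

\begin{proof}[Proof of (B)]
Let $E'\subset E$ be Borel with $|E\setminus E'|=0$. By hypothesis $\mu_E$ is absolutely continuous, so $\mu_E(E')=1$, and there are increasing compact sets $S_k\subset E'$ with $\mu_E(S_k)\to1$. The kernel $\log\frac1{|x-y|}$ is bounded below on $E\times E$ and has finite integral against $\mu_E\times\mu_E$, so it is integrable. By dominated convergence the energies of $\mu_E|_{S_k}/\mu_E(S_k)$ tend to $I(\mu_E)$. Hence $\operatorname{cap}E'\ge\lim\operatorname{cap}S_k=\operatorname{cap}E$, and (A) applies. If $E$ is a finite union of nondegenerate intervals, all its points are regular, and $g$ extends harmonically by reflection from either side across the interior of each interval; so $\mu_E=\frac1{2\pi}\Delta g$ has a continuous density there, and it has no atoms at the endpoints because its energy is finite.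
\end{proof}

For (C) we recall three more facts \cite{Ra,AG}. A set $S$ is \emph{non-thin} at $x$ if $x\in\overline{S\setminus\{x\}}$ and $\limsup_{z\to x,\,z\in S\setminus\{x\}}u(z)=u(x)$ for every $u$ subharmonic near $x$; otherwise it is \emph{thin} at $x$.
\begin{itemize}
\item[(P9)] A polar $F_\sigma$ set is thin at every point. A union of two sets thin at $x$ is thin at $x$ (add the two subharmonic functions).
\item[(P10)] \emph{Wiener's criterion.} An $F_\sigma$ set $F$ is thin at $x$ if and only if $\sum_{n\ge1}n/\log(2/\operatorname{cap}\Sigma_n)<\infty$, where $\Sigma_n=F\cap\{2^{-n}<|z-x|\le2^{-n+1}\}$.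
\item[(P11)] If Borel sets $Y_n$ have a union $Y$ of diameter at most $2$, then $1/\log(2/\operatorname{cap}Y)\le\sum_n1/\log(2/\operatorname{cap}Y_n)$.
\end{itemize}

\begin{proof}[Proof of (C)]
Let $E'\subset E$ be Borel with $|E\setminus E'|=0$. Choose increasing compact sets $S_k\subset E'$ with $|S_1|>0$ and $|E'\setminus S_k|\to0$, and let $F=\bigcup_kS_k$, an $F_\sigma$ set of full measure in $E$.

\emph{$F$ is non-thin at each point $x$ as in (C).} We may assume $a>1$. Take $r_1<\min(r_0,\frac14)$ and $r_{j+1}=r_j^{2a}$, and let $A_j=F\cap\{r_{j+1}<|t-x|\le r_j\}$. Then $|A_j|\ge r_j^a-2r_j^{2a}\ge\frac12r_j^a$, so $\operatorname{cap}A_j\ge r_j^a/8$. Let $\mathcal N_j$ be the set of $n$ for which $\Sigma_n$ meets $A_j$. For $n\in\mathcal N_j$ we have $2^{-n}<r_j$, that is, $n>\log(1/r_j)/\log2$. The sets $\Sigma_n$, $n\in\mathcal N_j$, cover $A_j$ and lie in $[x-2r_j,x+2r_j]$, so (P11) gives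
\[
\sum_{n\in\mathcal N_j}\frac n{\log(2/\operatorname{cap}\Sigma_n)}\ge\frac{\log(1/r_j)}{\log2\cdot\log(16r_j^{-a})}\longrightarrow\frac1{a\log2}\qquad(j\to\infty).
\]
If $n\in\mathcal N_j\cap\mathcal N_{j'}$ with $j'\ge j+2$, then $r_{j+1}<2^{-n+1}<2r_{j+2}=2r_{j+1}^{2a}$, which is impossible as $r_{j+1}<\frac12$ and $2a-1>1$. So each $n$ lies in at most two of the sets $\mathcal N_j$, the series in (P10) diverges, and $F$ is non-thin at $x$.

\emph{Capacity.} By (P2), $g_{S_{k+1}}\le g_{S_k}$ off the real line, hence everywhere, since both functions are subharmonic. So $g'=\lim_kg_{S_k}$ is subharmonic and non-negative in $\mathbb C$, and it vanishes on $F\setminus N$, where $N$ is the union of the exceptional sets in (P2), a polar $F_\sigma$ set. By (P9), $F\setminus N$ is non-thin at each $x$ as in (C), and so $g'(x)=0$. The set $\{x\in E:g'(x)>0\}$ is Borel and is contained in the exceptional polar set of (C), so it is polar. The functions $g_{S_k}-g\ge0$ are harmonic in $D^*$ and decrease to a harmonic function $h$ that equals $g'-g$ in $D$. It is bounded above, because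 $g'\le g_{S_1}$ is bounded near $E$, and $\limsup_{z\to x}h(z)\le g'(x)$ for $x\in E$ by upper semicontinuity. By (P4), $h=0$. At $\infty$ this says $\log(\operatorname{cap}E/\operatorname{cap}S_k)\to0$. Hence $\operatorname{cap}E'=\operatorname{cap}E$, and (A) applies.

For the Smith--Volterra set, let $x\in E$, $0<r\le\frac14$, and let $n$ be the first stage whose intervals have length less than $r$. Then $r\le2^{-n+1}$, and $(x-r,x+r)$ contains the interval of stage $n$ that contains $x$. So $|E\cap(x-r,x+r)|\ge2^{-n-1}\ge r/4\ge r^2$.
\end{proof}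

\begin{remark}\label{rem:support}
Condition (Reg) depends on $E$ and not only on Lebesgue measure restricted to $E$. The interval $[0,1]$ satisfies (Reg) by (B). Let $E=[0,1]\cup(2+\mathcal C)$; the restricted measure is the same. Write $2z-1=\frac12(\Upsilon+\Upsilon^{-1})$ with $|\Upsilon|>1$ off $[0,1]$. The Chebyshev polynomials $P_n(z)=\frac12(\Upsilon^n+\Upsilon^{-n})$ have $\|P_n\|_{L^1(E)}\le1$ and $\frac1n\log|P_n|\to\log|\Upsilon|=g_{[0,1]}$. By \eqref{eq:cantor} the set $2+\mathcal C$ is non-polar, so it contains a regular point of $E$, where $g$ tends to $0$ while $g_{[0,1]}$ is positive. Thus the non-negative harmonic function $g_{[0,1]}-g$ in $D^*$ is not identically zero, hence positive, and (Reg) fails for $E$.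
\end{remark}

\begin{thebibliography}{9}

\bibitem{AG} Armitage and Gardiner, \emph{Classical Potential Theory}.

\bibitem{KP} \emph{Kolmogorov problem on widths asymptotics and pluripotential theory}, \texttt{http://research.sabanciuniv.edu/7149/2/kpwa2.pdf}.

\bibitem{Ra} Ransford, \emph{Potential Theory in the Complex Plane}.

\end{thebibliography}
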